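# Inner functions do not shrink Hausdorff measure

## 1. The distortion inequality with constant one

Let $\mathbf D$ be the open unit disk. An inner function is a bounded analytic function $f$ on $\mathbf D$ whose radial boundary values have modulus $1$ almost everywhere on $\partial\mathbf D$. For a Borel set $E\subset\partial\mathbf D$ write
$$f^{-1}(E)=\{x\in\partial\mathbf D:\ \lim_{r\to1}f(rx)\ \text{exists and lies in }E\},$$
and let $M_\alpha$ be $\alpha$-dimensional Hausdorff measure on $\partial\mathbf D$.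

**Theorem 1.** For every inner function $f$ with $f(0)=0$, every Borel set $E\subset\partial\mathbf D$ and every $0<\alpha\le1$,
$$M_\alpha(f^{-1}(E))\ \ge\ M_\alpha(E).$$

Let us unpack this. An inner function acts on the circle through its radial limits, and $f^{-1}(E)$ is the preimage of $E$ under this map, which is defined only almost everywhere. The theorem says that, if $f$ fixes the origin, the preimage of a set is never smaller than the set in any Hausdorff measure of dimension at most $1$.

Two results frame it. Löwner's theorem says that for $\alpha=1$ there is equality: $M_1(f^{-1}(E))=M_1(E)$. Fernandez and Pestana proved $M_\alpha(f^{-1}(E))\ge C_\alpha M_\alpha(E)$ with a positive constant depending only on $\alpha$. The paper "Distortion of sets by inner functions" is the source of the conjecture that $C_\alpha=1$ will do, and Theorem 1 confirms it.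

**Conventions.** We use the chordal metric $|x-y|$ and
$$M_\alpha(F)=\lim_{\delta\to0}\ \inf\Big\{\sum_i(\operatorname{diam}U_i)^\alpha:\ F\subset\bigcup_iU_i\ \text{(countable)},\ \operatorname{diam}U_i<\delta\Big\}.$$
A constant factor in front changes nothing, and arc length in place of chords gives the same measure, since the ratio of the two distances tends to $1$ uniformly as they tend to $0$. In particular $M_1$ is arc length. We use these standard facts: Borel sets are measurable; every set lies in a Borel set of the same $M_\alpha$-measure; points have measure $0$; and if $|\varphi(x)-\varphi(y)|\le L|x-y|$ on $F$, then $M_\alpha(\varphi(F))\le L^\alpha M_\alpha(F)$. The measure $M_\alpha$ with $\alpha<1$ is not $\sigma$-finite on the circle, but integrals of nonnegative Borel functions and monotone convergence make sense for any measure.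

The set $f^{-1}(E)$ is Borel. Indeed, the limit exists at $x$ if and only if for each $n$ there is a rational $s<1$ with $|f(rx)-f(r'x)|\le1/n$ for all rational $r,r'\in(s,1)$, which is a Borel condition. On the Borel set where it exists, the limit is a pointwise limit of continuous functions. We denote it $f(x)$.

If $f$ is inner with $f(0)=0$, then $f$ is not constant, and the Schwarz lemma gives $|f(z)|\le|z|$.

## 2. Powers of $z$ and finite Blaschke products

Take $f(z)=z^n$. In the arc-length metric, $f$ multiplies distances by exactly $n$ on every arc shorter than $\pi/n$. Cut $\partial\mathbf D$ into short half-open arcs $J$. The set $f^{-1}(E\cap J)$ consists of $n$ copies of $E\cap J$, each shrunk by the factor $n$. Hence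
$$M_\alpha(f^{-1}(E))=n\cdot n^{-\alpha}M_\alpha(E)=n^{1-\alpha}M_\alpha(E).$$
There are $n$ pieces of relative size $1/n$. The sizes add up to $1$, but their $\alpha$-th powers add up to more.

Now let $f$ be a finite Blaschke product of degree $n$ with zeros $a_1=0,a_2,\dots,a_n$. On the circle
$$|f'(x)|=\frac{xf'(x)}{f(x)}=\sum_{j}\frac{1-|a_j|^2}{|x-a_j|^2}\ \ge\ 1, \tag{1}$$
the term with $a_1=0$ being $1$. Each $\zeta\in\partial\mathbf D$ has $n$ preimages $x_1,\dots,x_n$. The preimage of an arc of length $\ell$ centered at $\zeta$ consists of $n$ arcs about the $x_j$, with lengths asymptotic to $\ell/|f'(x_j)|$. By Löwner's theorem these lengths add up to $\ell$. Divide by $\ell$ and let $\ell\to0$: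
$$\sum_{j=1}^n\frac1{|f'(x_j)|}=1 .$$
On the short arc about $x_j$, $f$ multiplies distances by a factor close to $|f'(x_j)|$, uniformly in $\zeta$. So up to a factor that tends to $1$ with $\ell$, the preimage of the part of $E$ in the arc has measure $\sum_j|f'(x_j)|^{-\alpha}$ times the measure of that part. The weights $w_j=1/|f'(x_j)|$ satisfy $0<w_j\le1$ and $\sum w_j=1$, so
$$\sum w_j^\alpha\ge\sum w_j=1 .$$
Summing over a partition of the circle into short arcs and letting their length tend to $0$ proves Theorem 1 for finite Blaschke products.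

For a general inner function we want to repeat this. That requires a derivative at boundary points, a substitute for "$f$ is nearly a dilation near $x$", and a reason for the weights to sum to $1$. The first two can be arranged on a suitable set. The third is false in general, and that is where the work lies.

## 3. The angular derivative and the second theorem

For $x\in\partial\mathbf D$ and a nonconstant analytic $h:\mathbf D\to\mathbf D$ put
$$D_h(x)=\liminf_{z\to x}\frac{1-|h(z)|}{1-|z|}.$$
The Schwarz–Pick lemma gives, with $b=|h(0)|<1$,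
$$|h(z)|\le\frac{b+|z|}{1+b|z|},\qquad\text{so}\qquad 1-|h(z)|\ge\frac{(1-b)(1-|z|)}{1+b|z|} \tag{2}$$
and $D_h(x)\ge\frac{1-b}{1+b}>0$. If $h(0)=0$, then $D_h(x)\ge1$.

**Julia–Carathéodory theorem** (Shapiro, *Composition Operators and Classical Function Theory*, Ch. 4). If $D_h(x)<\infty$, then $h$ has a nontangential limit $h(x)\in\partial\mathbf D$ at $x$, and
$$\frac{h(z)-h(x)}{z-x}\ \to\ D_h(x)\,h(x)\,\bar x\qquad\text{nontangentially.}$$

**Lemma 1.** For every $x\in\partial\mathbf D$, $\dfrac{1-|h(rx)|}{1-r}\to D_h(x)$ as $r\to1$.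

**Proof.** If $D_h(x)=\infty$, this follows from the definition. If $D_h(x)<\infty$, then
$$\limsup_{r\to1}\frac{1-|h(rx)|}{1-r}\le\lim_{r\to1}\frac{|h(x)-h(rx)|}{1-r}=D_h(x)\le\liminf_{r\to1}\frac{1-|h(rx)|}{1-r}.\qquad\square$$

For our inner function $f$ with $f(0)=0$ write
$$D=D_f,\qquad A=\{x:D(x)<\infty\},\qquad \lambda(x)=D(x)f(x)\bar x\ \ (x\in A),\qquad N_\alpha(\zeta)=\sum_{x\in A,\ f(x)=\zeta}D(x)^{-\alpha}.$$
Then $D\ge1$. By Lemma 1, $D$ is a limit of continuous functions along a sequence $r_j\to1$, so $D$ and $A$ are Borel. On $A$, $D(x)=|\lambda(x)|$ is the modulus of the angular derivative. Three examples show what can happen.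

*Powers.* For $f=z^n$, $D\equiv n$, $A=\partial\mathbf D$ and $N_\alpha\equiv n^{1-\alpha}$.

*Infinitely many preimages.* Let $f(z)=z\exp\big(-\frac{1+z}{1-z}\big)$. On the circle $\frac{1+e^{i\theta}}{1-e^{i\theta}}=i\cot\frac\theta2$, so $f(e^{i\theta})=e^{i\Phi(\theta)}$ with
$$\Phi(\theta)=\theta-\cot\tfrac\theta2,\qquad D(e^{i\theta})=\Phi'(\theta)=1+\tfrac12\csc^2\tfrac\theta2\qquad(0<\theta<2\pi).$$
At $x=1$ the radial limit is $0$, so $D(1)=\infty$ and $A=\partial\mathbf D\setminus\{1\}$. The phase $\Phi$ increases from $-\infty$ to $+\infty$, so each $\zeta=e^{i\tau}$ has exactly one preimage $e^{i\theta_n}$ for every integer $n$, with $\Phi(\theta_n)=\tau+2\pi n$. As $n\to-\infty$, $\theta_n\sim\frac1{\pi|n|}$ and $D\sim2/\theta_n^2\sim2\pi^2n^2$; the end $n\to+\infty$ is similar. So $N_\alpha(\zeta)=\infty$ exactly when $2\alpha\le1$.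

*No angular derivative anywhere.* For each $k\ge1$ place $2^k$ equally spaced points on the circle of radius $1-4^{-k}$. Since $\sum_k2^k4^{-k}<\infty$, these are the zeros of a Blaschke product $B$. Let $f=zB$. Given $x\in\partial\mathbf D$, some zero $a$ of level $k$ satisfies
$$|x-a|\le\pi2^{-k}+4^{-k}<5\cdot2^{-k},\qquad\text{so}\qquad \frac{1-|a|^2}{|x-a|^2}\ge\frac{4^{-k}}{25\cdot4^{-k}}=\frac1{25}.$$
If $B_K$ is the finite subproduct over levels $k\le K$, then $|f|\le|B_K|$, hence $D\ge D_{B_K}=|B_K'|\ge K/25$ on $\partial\mathbf D$ by the formula in (1). As $K$ is arbitrary, $D\equiv\infty$. So $A=\emptyset$ and $N_\alpha\equiv0$: there is no point where the computation of Section 2 can even start.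

We can now state the results that surround Theorem 1. A Clark measure, mentioned in part 2, is defined in Section 4.

**Theorem 2.** Let $f$ be inner and $E\subset\partial\mathbf D$ Borel. In parts 1–3, $f(0)=0$.

1. For $0<\alpha\le1$: $M_\alpha(A\cap f^{-1}(E))=\int_EN_\alpha\,dM_\alpha$.
2. Let $0<\alpha<1$, and let $E_2$ be the set of $\zeta\in E$ with $N_1(\zeta)<1$ (equivalently, the Clark measure of $f$ at $\zeta$ is not purely atomic). If $M_\alpha(E_2)>0$, then $f^{-1}(E_2)\setminus A$ is not $\sigma$-finite for $M_\alpha$.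
3. Let $0<\alpha<1$ and $a=|f'(0)|$. Then
$$M_\alpha(f^{-1}(E))\ \ge\ \Big[\big(\tfrac{1+a}2\big)^\alpha+\big(\tfrac{1-a}2\big)^\alpha\Big]M_\alpha(E).$$
For every $a\in[0,1]$ the constant is best possible among inner $f$ with $f(0)=0$ and $|f'(0)|=a$. If $0<M_\alpha(E)<\infty$, equality holds if and only if $f(z)=cz$ or $f(z)=cz^2$ with $|c|=1$. In particular, equality in Theorem 1 with $0<\alpha<1$ and $0<M_\alpha(E)<\infty$ holds if and only if $f$ is a rotation.
4. If $f(0)=q\in\mathbf D$ is arbitrary, then for $0<\alpha\le1$: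
$$M_\alpha(f^{-1}(E))\ \ge\ \int_E\Big(\frac{1-|q|^2}{|\zeta-q|^2}\Big)^\alpha dM_\alpha(\zeta).$$

Until Section 9, $f$ is inner with $f(0)=0$.

## 4. Clark measures and the bound $N_1\le1$

In Section 2 the identity $\sum1/|f'(x_j)|=1$ came from Löwner's theorem. We need a version that holds for each individual $\zeta$ and that keeps track of what is missing when the sum is less than $1$. Write
$$P[\sigma](z)=\int\frac{1-|z|^2}{|y-z|^2}\,d\sigma(y).$$

**Definition (Clark measure).** For $\zeta\in\partial\mathbf D$ the function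
$$\frac{1-|f|^2}{|\zeta-f|^2}=\operatorname{Re}\frac{\zeta+f}{\zeta-f}$$
is positive and harmonic in $\mathbf D$ and equals $1$ at $0$. By Herglotz's theorem it equals $P[\mu_\zeta]$ for a unique probability measure $\mu_\zeta$ on $\partial\mathbf D$, the Clark measure of $f$ at $\zeta$.

For $f=z^n$, Lemma 4 below shows that $\mu_\zeta$ has mass $1/n$ at each $n$-th root of $\zeta$. Clark measures need not have atoms. Take any singular probability measure $\mu$ without atoms, say the Cantor measure, and define $f$ by $\frac{1+f}{1-f}=\int\frac{y+z}{y-z}d\mu(y)$. Then $f$ maps $\mathbf D$ into $\mathbf D$ and $f(0)=0$. Since $\frac{1-|f|^2}{|1-f|^2}=P[\mu]$ has radial limit $0$ almost everywhere and $|1-f|\le2$, $f$ is inner. Its Clark measure at $\zeta=1$ is $\mu$.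

**Lemma 2.** The map $\zeta\mapsto\mu_\zeta$ is weak\* continuous, and $\zeta\mapsto\mu_\zeta(B)$ is Borel for every Borel $B\subset\partial\mathbf D$.

**Proof.** For fixed $z$, $P[\mu_\zeta](z)=\frac{1-|f(z)|^2}{|\zeta-f(z)|^2}$ is continuous in $\zeta$. The linear span of the Poisson kernels $y\mapsto\frac{1-|z|^2}{|y-z|^2}$ is dense in $C(\partial\mathbf D)$, because a complex measure annihilating all of them has zero Poisson integral and is therefore $0$. Since the $\mu_\zeta$ all have mass $1$, $\zeta\mapsto\int\varphi\,d\mu_\zeta$ is continuous for every $\varphi\in C(\partial\mathbf D)$. For $U$ open, $1_U$ is an increasing limit of continuous functions, so $\zeta\mapsto\mu_\zeta(U)$ is Borel. The family of Borel $B$ for which $\mu_\zeta(B)$ is Borel in $\zeta$ is closed under complements and countable disjoint unions and contains the open sets, which are closed under finite intersections. By the $\pi$–$\lambda$ theorem it contains all Borel sets. $\square$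

**Lemma 3.** $\mu_\zeta$ is singular and concentrated on $f^{-1}(\{\zeta\})$.

**Proof.** At almost every boundary point $|f|=1$ and $f\ne\zeta$, because a nonconstant bounded analytic function takes a given radial boundary value only on a null set. So $P[\mu_\zeta]$ has radial limit $0$ almost everywhere. By Fatou's theorem the density of the absolutely continuous part of $\mu_\zeta$ is this limit, so $\mu_\zeta$ is singular. The Poisson integral of a positive singular measure has radial limit $\infty$ almost everywhere for that measure, so $P[\mu_\zeta](rx)\to\infty$ for $\mu_\zeta$-a.e. $x$. For $w\in\mathbf D$, $1-|w|^2\le2(1-|w|)\le2|\zeta-w|$, so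
$$\frac{1-|w|^2}{|\zeta-w|^2}\le\frac2{|\zeta-w|}.$$
With $w=f(rx)$ this forces $f(rx)\to\zeta$ for $\mu_\zeta$-a.e. $x$. $\square$

**Lemma 4.** If $x\in A$ and $f(x)=\zeta$, then $\mu_\zeta(\{x\})=1/D(x)$. For every other $x\in\partial\mathbf D$, $\mu_\zeta(\{x\})=0$.

**Proof.** We have $\frac{1-r}{1+r}\cdot\frac{1-r^2}{|y-rx|^2}=\frac{(1-r)^2}{|y-rx|^2}$, which is at most $1$ and tends to $1$ if $y=x$ and to $0$ otherwise. By dominated convergence
$$\mu_\zeta(\{x\})=\lim_{r\to1}\frac{1-r}{1+r}P[\mu_\zeta](rx)=\lim_{r\to1}\frac{1-r}{1+r}\cdot\frac{1-|f(rx)|^2}{|\zeta-f(rx)|^2}.$$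

If $x\in A$ and $f(x)=\zeta$, then $1-|f(rx)|^2\sim2D(x)(1-r)$ by Lemma 1 and $|\zeta-f(rx)|\sim D(x)(1-r)$ by Julia–Carathéodory. The limit is $\frac12\cdot\frac{2D(x)}{D(x)^2}=\frac1{D(x)}$.

If $x\in A$ and $f(x)\neq\zeta$, the quotient $\frac{1-|f(rx)|^2}{|\zeta-f(rx)|^2}$ stays bounded, so the limit is $0$.

If $x\notin A$, use $|\zeta-f(rx)|\ge1-|f(rx)|$:
$$(1-r)\frac{1-|f(rx)|^2}{|\zeta-f(rx)|^2}\le\frac{2(1-r)}{1-|f(rx)|}\to\frac2{D(x)}=0.\qquad\square$$

Consequently $A\cap f^{-1}(\{\zeta\})$ is countable, being the set of atoms of a finite measure. Summing the atoms and using Lemma 3,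
$$N_1(\zeta)=\mu_\zeta(A\cap f^{-1}(\{\zeta\}))=\mu_\zeta(A)\le1, \tag{3}$$
with equality if and only if $\mu_\zeta$ is purely atomic, since all its atoms lie in $A\cap f^{-1}(\{\zeta\})$. This proves the equivalence stated in Theorem 2.2.

For $f=z\exp(-\frac{1+z}{1-z})$ the set $f^{-1}(\{\zeta\})$ is a countable subset of $A$, so $\mu_\zeta$ is purely atomic and $N_1\equiv1$. For the Blaschke product with $A=\emptyset$, every $\mu_\zeta$ is free of atoms. There all of $\mu_\zeta$ is missing from the count.

**Remark (Löwner's theorem from Clark measures).** Let $m$ be normalized arc length. Then $\int P[\mu_\zeta](z)\,dm(\zeta)=\int\frac{1-|f(z)|^2}{|\zeta-f(z)|^2}dm(\zeta)=1=P[m](z)$, so $\int\mu_\zeta\,dm(\zeta)=m$. By Lemma 3, $\mu_\zeta(f^{-1}(E))$ is $1$ for $\zeta\in E$ and $0$ for $\zeta\notin E$. Hence $m(f^{-1}(E))=\int\mu_\zeta(f^{-1}(E))\,dm(\zeta)=m(E)$.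

## 5. The exact formula on the set of angular derivatives

Here we prove Theorem 2.1. The plan is to cut $A$ into countably many Borel pieces on each of which $f$ is, up to a factor $1+O(\varepsilon)$, a dilation of distances by a constant $d$. The difficulty is that Julia–Carathéodory compares $f(x)$ with values of $f$ at points $z$ inside the disk, whereas we need to compare $f(x)$ with $f(y)$ for two boundary points. The remedy is to pass through one interior point that lies in the Stolz regions of both.

**Step 1: the pieces.** *This step makes the limit in Julia–Carathéodory uniform on each piece.* Fix $0<\varepsilon<1/24$ and let $S(x)=\{z\in\mathbf D:|z-x|<4(1-|z|)\}$. For integers $k\ge0$, $m\ge1$ let $A_{k,m}$ be the set of $x\in A$ such that $(1+\varepsilon)^k\le D(x)<(1+\varepsilon)^{k+1}$ and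
$$|f(z)-f(x)-\lambda(x)(z-x)|\le\varepsilon D(x)|z-x|\qquad\text{for all }z\in S(x),\ |z-x|<1/m. \tag{4}$$
To see that $A_{k,m}$ is Borel, write $z=xw$ with $w\in S(1)$, $|w-1|<1/m$. For fixed $w$ the inequality is a Borel condition on $x$, and by continuity in $w$ it is enough to test a countable dense set of $w$. Since $D\ge1$, the Julia–Carathéodory theorem shows that each $x\in A$ satisfies (4) for some $m$. So the sets $A_{k,m}$ cover $A$. For fixed $k$ they increase with $m$, so the sets $A_{k,m}\setminus A_{k,m-1}$ (with $A_{k,0}=\emptyset$) are disjoint and cover $A$. Split each of them further according to a partition of the circle into short half-open arcs for $x$, and another for the value $f(x)\bar x$. Then $A$ is a countable disjoint union of Borel sets $Q$ such that on each $Q$, with constants $d=d_Q\ge1$ and $m=m_Q$: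

- $d\le D<(1+\varepsilon)d$;
- (4) holds with this $m$;
- $\operatorname{diam}Q<\min(1,\frac1{2m})$;
- $|f(x)\bar x-f(y)\bar y|\le\varepsilon$ for $x,y\in Q$.

**Step 2: $f$ is nearly a dilation on each piece.** *This step compares two boundary values through a common interior point.* We claim that for $x,y\in Q$,
$$(1-10\varepsilon)\,d\,|x-y|\le|f(x)-f(y)|\le(1+11\varepsilon)\,d\,|x-y|. \tag{5}$$
Let $t=|x-y|>0$ and $z=(1-t)x$. Then $|z-x|=t=1-|z|$ and $|z-y|\le2t$. Since $2t<4(1-|z|)$, $z\in S(x)\cap S(y)$, and both distances are at most $2t<1/m$. Apply (4) at $x$ and at $y$ and subtract: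
$$f(y)-f(x)=\lambda(x)(z-x)-\lambda(y)(z-y)+e,\qquad|e|\le\varepsilon(1+\varepsilon)d\,(t+2t)\le4\varepsilon dt .$$
Writing $z-x=(z-y)+(y-x)$ in the first term,
$$f(y)-f(x)=\lambda(x)(y-x)+(\lambda(x)-\lambda(y))(z-y)+e .$$
Further,
$$|\lambda(x)-\lambda(y)|\le|D(x)-D(y)|+D(y)\,|f(x)\bar x-f(y)\bar y|\le\varepsilon d+(1+\varepsilon)d\varepsilon\le3\varepsilon d .$$
So $|f(y)-f(x)-\lambda(x)(y-x)|\le3\varepsilon d\cdot2t+4\varepsilon dt=10\varepsilon dt$. Since $d\le|\lambda(x)|<(1+\varepsilon)d$, (5) follows.

**Step 3: measures of the pieces.** *This step turns (5) into a statement about $M_\alpha$.* By (5), $f|_Q$ extends to $\overline Q$ with the same inequalities, hence to a homeomorphism of the compact set $\overline Q$ onto a compact set. So $f$ maps Borel subsets of $Q$ to Borel sets and is injective on $Q$. It maps $Q\cap f^{-1}(E)$ onto $E\cap f(Q)$, and the Lipschitz bounds for $f|_Q$ and its inverse give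
$$\big((1+11\varepsilon)d\big)^{-\alpha}M_\alpha(E\cap f(Q))\le M_\alpha(Q\cap f^{-1}(E))\le\big((1-10\varepsilon)d\big)^{-\alpha}M_\alpha(E\cap f(Q)).$$
Let $n_Q(\zeta)=\sum_{x\in Q,\,f(x)=\zeta}D(x)^{-\alpha}$. It vanishes off $f(Q)$. On the Borel set $f(Q)$ it equals $D^{-\alpha}\circ(f|_Q)^{-1}$, so it is Borel and takes values in $[((1+\varepsilon)d)^{-\alpha},d^{-\alpha}]$. Hence
$$((1+\varepsilon)d)^{-\alpha}M_\alpha(E\cap f(Q))\le\int_En_Q\,dM_\alpha\le d^{-\alpha}M_\alpha(E\cap f(Q)),$$
and combining the two displays,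
$$(1+11\varepsilon)^{-\alpha}\int_En_Q\,dM_\alpha\le M_\alpha(Q\cap f^{-1}(E))\le\Big(\frac{1+\varepsilon}{1-10\varepsilon}\Big)^\alpha\int_En_Q\,dM_\alpha .$$

**Step 4: summation.** *This step removes the pieces and $\varepsilon$.* Since $N_\alpha=\sum_Qn_Q$, $N_\alpha$ is Borel. Sum over $Q$, using monotone convergence on the integrals, and let $\varepsilon\to0$:
$$M_\alpha(A\cap f^{-1}(E))=\int_EN_\alpha\,dM_\alpha\qquad(0<\alpha\le1). \tag{6}$$
This is Theorem 2.1. $\square$

If $N_1(\zeta)=1$ for $M_\alpha$-a.e. $\zeta\in E$, Theorem 1 follows from (6) as in Section 2. For $f=z\exp(-\frac{1+z}{1-z})$ this is the case, and for $\alpha\le\frac12$ formula (6) even gives $M_\alpha(f^{-1}(E))=\infty$ whenever $M_\alpha(E)>0$. But where $N_1<1$, (6) may give too little, and in the example with $A=\emptyset$ it gives $0$.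

## 6. Pulling back Frostman measures, and the points off $A$

For a lower bound on $M_\alpha(f^{-1}(E))$ that does not use derivatives, the natural tool is a mass distribution: put on $f^{-1}(E)$ a measure that does not charge small balls too much. Let $0<\alpha<1$.

**Frostman's lemma** (Mattila, *Geometry of Sets and Measures in Euclidean Spaces*, Thm 8.8). If $F$ is Borel and $M_\alpha(F)>0$, there is a finite measure $\mu\ne0$ with compact support $K\subset F$ and $\mu(\bar B(x,r))\le r^\alpha$ for all $x$ and $r$.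

**Step 1: Poisson integrals of Frostman measures.** *This step turns the ball condition into a growth condition in the disk.* For $\mu$ as in Frostman's lemma,
$$P[\mu](w)\le C\,(1-|w|)^{\alpha-1}\qquad(w\in\mathbf D),\quad C=C(\alpha). \tag{7}$$
Let $w=|w|\omega$ with $|\omega|=1$, and $\rho=1-|w|$. For $\zeta\in\partial\mathbf D$ we have $|\zeta-w|\ge\rho$, and $|\zeta-\omega|\le|\zeta-w|+\rho\le2|\zeta-w|$. So $|\zeta-w|\ge\max(\rho,\frac12|\zeta-\omega|)$, and $1-|w|^2\le2\rho$. On $\{|\zeta-\omega|<\rho\}$ the kernel is at most $2/\rho$ and the $\mu$-mass at most $\rho^\alpha$. On $\{2^k\rho\le|\zeta-\omega|<2^{k+1}\rho\}$ the kernel is at most $\frac{8\rho}{4^k\rho^2}$ and the mass at most $(2^{k+1}\rho)^\alpha$. Therefore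
$$P[\mu](w)\le2\rho^{\alpha-1}+\sum_{k\ge0}\frac{8\rho}{4^k\rho^2}(2^{k+1}\rho)^\alpha=\Big(2+8\cdot2^\alpha\sum_{k\ge0}2^{k(\alpha-2)}\Big)\rho^{\alpha-1}.$$

**Step 2: the pullback.** *This step moves $\mu$ from $E$ to $f^{-1}(E)$.* Put $\nu(B)=\int\mu_\zeta(B)\,d\mu(\zeta)$, which makes sense by Lemma 2. By Lemma 3, $\mu_\zeta(f^{-1}(K))=1$ for $\zeta\in K$, so $\nu$ is concentrated on $f^{-1}(K)$. Also
$$P[\nu](z)=\int P[\mu_\zeta](z)\,d\mu(\zeta)=\int\frac{1-|f(z)|^2}{|\zeta-f(z)|^2}\,d\mu(\zeta)=P[\mu](f(z)). \tag{8}$$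

**Step 3: balls.** *This step bounds $\nu$ on small balls.* Let $x\in\partial\mathbf D$, $0<t<1$, $z=(1-t)x$. If $|y-x|\le t$, then $|y-z|\le2t$ and $1-|z|^2=t(2-t)\ge t$, so the Poisson kernel at $y$ is at least $\frac1{4t}$. By (8) and (7),
$$\nu(\bar B(x,t))\le4t\,P[\mu](f(z))\le4Ct\,(1-|f(z)|)^{\alpha-1}=4C\,t^\alpha\Big(\frac{1-|f((1-t)x)|}{t}\Big)^{\alpha-1}. \tag{9}$$

Consider first what (9) gives everywhere. Since $|f(z)|\le|z|$, the last bracket is at least $1$ and the exponent $\alpha-1$ is negative, so $\nu(\bar B(x,t))\le4Ct^\alpha$ for all $x$. For a cover $\{U_i\}$ of $f^{-1}(E)$ this yields $\nu(\partial\mathbf D)\le4C\sum(\operatorname{diam}U_i)^\alpha$, hence $M_\alpha(f^{-1}(E))\ge\mu(K)/(4C)$. This is a true lower bound, but it cannot give constant $1$: it carries the factor $4C\ge8$, and Frostman's lemma, as recalled, does not say how $\mu(K)$ compares with $M_\alpha(E)$.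

Now look at (9) at a point $x\notin A$. There the bracket tends to $D(x)=\infty$, and since $\alpha<1$,
$$\nu(\bar B(x,t))=o(t^\alpha)\quad(t\to0)\qquad\text{for every }x\notin A. \tag{10}$$
A little-o absorbs every constant. So the part of $\nu$ off $A$, if there is any, lives on a set of *infinite* $M_\alpha$-measure. The points with $D=\infty$, invisible to the formula of Section 5, are those where the crude argument needs no good constant. And if $\mu$ lives where $N_1<1$, then by (3) the part of $\nu$ off $A$ is positive. This is how the two arguments fit together, and the remaining steps carry it out.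

**Step 4: $\nu$ charges the complement of $A$.** *This step uses the deficit $N_1<1$.* Let $E_2=\{\zeta\in E:N_1(\zeta)<1\}=\{\zeta\in E:\mu_\zeta(A)<1\}$, which is Borel by Lemma 2, and suppose $M_\alpha(E_2)>0$. Apply Frostman's lemma with $F=E_2$ and form $\nu$. Then $\nu$ is concentrated on $f^{-1}(K)\subset f^{-1}(E_2)$, and
$$\nu(\partial\mathbf D\setminus A)=\int\big(1-\mu_\zeta(A)\big)\,d\mu(\zeta)>0,$$
since the integrand is positive on $K$ and $\mu\ne0$.

**Step 5: density zero forces infinite measure.** *This step shows that every Borel set $B\subset\partial\mathbf D\setminus A$ with $\nu(B)>0$ has $M_\alpha(B)=\infty$.* Fix $\eta>0$ and let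
$$B_m=\{x\in B:\ \nu(\bar B(x,t))\le\eta t^\alpha\ \text{ for all }0<t<1/m\}.$$
For fixed $t$, $x\mapsto\nu(\bar B(x,t))$ is upper semicontinuous, and for fixed $x$ it is right continuous in $t$, so it suffices to test rational $t$, and $B_m$ is Borel. By (10), $B_m\uparrow B$. Take a countable cover of $B_m$ by sets $U_i$ with $\operatorname{diam}U_i<1/m$. Discard those that miss $B_m$ and choose $x_i\in U_i\cap B_m$. If $\operatorname{diam}U_i>0$, then $U_i\subset\bar B(x_i,\operatorname{diam}U_i)$, a ball of $\nu$-mass at most $\eta(\operatorname{diam}U_i)^\alpha$. If $\operatorname{diam}U_i=0$, then $U_i=\{x_i\}$ and $\nu(\{x_i\})\le\eta t^\alpha$ for all small $t$, so $\nu(\{x_i\})=0$. Hence $\nu(B_m)\le\eta\sum(\operatorname{diam}U_i)^\alpha$. Taking the infimum over covers, $M_\alpha(B)\ge M_\alpha(B_m)\ge\nu(B_m)/\eta$. Let $m\to\infty$ to get $M_\alpha(B)\ge\nu(B)/\eta$, then $\eta\to0$.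

**Step 6: proof of Theorem 2.2.** *This step upgrades "infinite" to "not $\sigma$-finite".* Let $B=f^{-1}(E_2)\setminus A$. By Step 4, $\nu(B)=\nu(\partial\mathbf D\setminus A)>0$. Suppose $B$ were a countable union of sets of finite $M_\alpha$-measure. Enlarge each to a Borel set of equal measure and intersect with $B$: we may take them Borel. One of them has positive $\nu$-measure, so by Step 5 it has infinite $M_\alpha$-measure, a contradiction. $\square$

In particular, for $0<\alpha<1$,
$$M_\alpha(E_2)>0\ \Longrightarrow\ M_\alpha(f^{-1}(E))=\infty. \tag{11}$$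
For the Blaschke product with $A=\emptyset$ we have $E_2=E$, so $f^{-1}(E)$ is not $\sigma$-finite for $M_\alpha$ whenever $M_\alpha(E)>0$.

The argument needs $\alpha<1$: for $\alpha=1$ the exponent $\alpha-1$ in (9) is $0$ and (10) is lost.

## 7. Proof of Theorem 1

For $\alpha=1$ the claim is Löwner's theorem. Let $0<\alpha<1$.

If $M_\alpha(E_2)>0$, then (11) gives $M_\alpha(f^{-1}(E))=\infty\ge M_\alpha(E)$.

If $M_\alpha(E_2)=0$, then for $\zeta\in E\setminus E_2$ the weights $D(x)^{-1}$, over $x\in A$ with $f(x)=\zeta$, sum to $N_1(\zeta)=1$ by (3). Since $0<D(x)^{-1}\le1$, we have $D(x)^{-\alpha}\ge D(x)^{-1}$, so $N_\alpha(\zeta)\ge N_1(\zeta)=1$. By (6),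
$$M_\alpha(f^{-1}(E))\ge\int_{E\setminus E_2}N_\alpha\,dM_\alpha\ge M_\alpha(E\setminus E_2)=M_\alpha(E).\qquad\blacksquare$$

## 8. The sharp constant in terms of $|f'(0)|$ and the equality cases

Let $0<\alpha<1$, $f=zg$, $a=|g(0)|=|f'(0)|$ and $p=\frac{1+a}2\in[\frac12,1]$. The constant in Theorem 2.3 is $\varphi(p)$ with $\varphi(t)=t^\alpha+(1-t)^\alpha$. If $a=1$, then $g$ is a unimodular constant, $f$ is a rotation, the constant is $1$ and equality always holds, so Theorem 2.3 holds for $a=1$. Let $a<1$. Then $g$ has radial limits of modulus $1$ almost everywhere and $|g(0)|<1$, so $g$ is inner and not constant.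

The proof in Section 7 only used that the weights $D(x)^{-1}$ are at most $1$. A better upper bound for them gives a better constant.

**Step 1: the weights are at most $p$.** By (2) for $g$, with $r=|z|$,
$$1-|f(z)|\ge1-\frac{r(a+r)}{1+ar}=\frac{1-r^2}{1+ar}.$$
Divide by $1-r$ and let $r\to1$: $D(x)\ge\frac2{1+a}=\frac1p$ for all $x$.

**Lemma 5.** Let $w_j>0$ be finitely or countably many numbers with $\sum w_j=1$ and $w_j\le p$, where $\frac12\le p<1$. Then $\sum w_j^\alpha\ge p^\alpha+(1-p)^\alpha$, with equality if and only if there are exactly two weights, $p$ and $1-p$.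

**Proof.** Let $w_1$ be the largest weight. As $w_1\le p<1$, there are others.

Suppose $w_1\ge1-p$. By strict subadditivity of $t^\alpha$, $\sum_{j\ge2}w_j^\alpha\ge(1-w_1)^\alpha$, with equality if and only if there is just one further weight. So $\sum w_j^\alpha\ge\varphi(w_1)$. The function $\varphi$ is strictly concave and symmetric about $\frac12$, so on $[1-p,p]$ its minimum is $\varphi(p)$, attained exactly at the endpoints. This gives the inequality, and equality forces $w_1\in\{p,1-p\}$ and one further weight $1-w_1$.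

Suppose $w_1<1-p$. Since $w_j\le w_1$ and $\alpha-1<0$,
$$\sum w_j^\alpha=\sum w_j\,w_j^{\alpha-1}\ge w_1^{\alpha-1}>(1-p)^{\alpha-1}=p(1-p)^{\alpha-1}+(1-p)^\alpha\ge p^\alpha+(1-p)^\alpha,$$
where the last step uses $1-p\le p$. So here the inequality is strict. Conversely, the weights $p,1-p$ clearly give equality. $\square$

**Step 2: the inequality.** If $M_\alpha(E_2)>0$, the left side is infinite by (11). Otherwise, for $M_\alpha$-a.e. $\zeta\in E$ the weights $D(x)^{-1}$ ($x\in A$, $f(x)=\zeta$) sum to $1$ and are at most $p$. By Lemma 5, $N_\alpha\ge\varphi(p)$ a.e. on $E$, and (6) gives $M_\alpha(f^{-1}(E))\ge\varphi(p)M_\alpha(E)$.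

**Step 3: the constant is best possible.** *This step exhibits one function for each $a$ whose weights at one point are exactly $p$ and $1-p$.* For $0\le a<1$ let $f_a(z)=z\frac{z+a}{1+az}$, so $f_a(0)=0$ and $f_a'(0)=a$. It is a Blaschke product of degree $2$, so $A=\partial\mathbf D$ and $M_\alpha(f_a^{-1}(E))=\int_EN_\alpha\,dM_\alpha$. Write $f_a(e^{i\theta})=e^{i\Phi(\theta)}$ with $\Phi'=|f_a'|\ge1$ by (1) and $\Phi(\theta+2\pi)=\Phi(\theta)+4\pi$. The preimages of $e^{i\tau}$ are given by $\theta=\Phi^{-1}(\tau)$ and $\theta=\Phi^{-1}(\tau+2\pi)$, which depend continuously on $\tau$. So $N_\alpha$ is continuous. The equation $f_a(z)=1$ reads $z^2+az=1+az$, so its solutions are $\pm1$. From $\frac{f_a'}{f_a}=\frac1z+\frac1{z+a}-\frac a{1+az}$,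
$$|f_a'(1)|=1+\frac{1-a}{1+a}=\frac2{1+a}=\frac1p,\qquad|f_a'(-1)|=\Big|-1-\frac{1}{1-a}-\frac{a}{1-a}\Big|=\frac2{1-a}=\frac1{1-p},$$
and so $N_\alpha(1)=\varphi(p)$. Let $\mathcal C\subset[0,1]$ be the self-similar Cantor set with two pieces of ratio $s=2^{-1/\alpha}<\frac12$. It has positive finite $\alpha$-dimensional measure. The sets $E_\delta=\{e^{i\delta t}:t\in\mathcal C\}$, $0<\delta<1$, are bi-Lipschitz copies of $\mathcal C$, so $0<M_\alpha(E_\delta)<\infty$. They lie in arcs that shrink to $1$, so by continuity of $N_\alpha$,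
$$\frac{M_\alpha(f_a^{-1}(E_\delta))}{M_\alpha(E_\delta)}\to N_\alpha(1)=\varphi(p)\qquad(\delta\to0).$$

**Step 4: equality gives preimages with the smallest possible derivative.** Let $0<M_\alpha(E)<\infty$. For $f=cz$ equality is clear. For $f=cz^2$ we have $a=0$, $A=\partial\mathbf D$, $N_\alpha\equiv2^{1-\alpha}=\varphi(\frac12)$, so equality holds by (6). Conversely, let $a<1$ and suppose equality holds. Since $M_\alpha(f^{-1}(E))<\infty$, (11) gives $M_\alpha(E_2)=0$. From
$$\varphi(p)M_\alpha(E)=M_\alpha(f^{-1}(E))\ge\int_EN_\alpha\,dM_\alpha\ge\varphi(p)M_\alpha(E)<\infty$$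
we get $N_\alpha=\varphi(p)$ a.e. on $E$. By the equality case of Lemma 5, $M_\alpha$-a.e. $\zeta\in E$ has a preimage $x\in A$ with $D(x)=\frac1p=\frac2{1+a}$. Fix such a $\zeta$ and $x$.

**Step 5: such a preimage makes $g$ an automorphism.** *This step is the equality case of Schwarz–Pick at the boundary.* From $1-|f(rx)|=(1-r)+r(1-|g(rx)|)$ and Lemma 1,
$$D_g(x)=\frac2{1+a}-1=\frac{1-a}{1+a}<\infty .$$
So $g$ has a radial limit $\eta\in\partial\mathbf D$ at $x$. Let $c_0=g(0)$ and $\psi=\frac{g-c_0}{1-\bar c_0g}$, a nonconstant self-map of $\mathbf D$ with $\psi(0)=0$. From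
$$1-|\psi|^2=\frac{(1-|g|^2)(1-a^2)}{|1-\bar c_0g|^2}$$
and Lemma 1 we get $D_\psi(x)=D_g(x)\frac{1-a^2}{|1-\bar c_0\eta|^2}$. Here we used that $|g(rx)|$ and $|\psi(rx)|$ tend to $1$, so $1-|\cdot|^2\sim2(1-|\cdot|)$ for both. As $\psi(0)=0$, $D_\psi(x)\ge1$. Therefore
$$\frac{1-a}{1+a}=D_g(x)\ge\frac{|1-\bar c_0\eta|^2}{1-a^2}\ge\frac{(1-a)^2}{1-a^2}=\frac{1-a}{1+a},$$
and equality holds throughout: $D_\psi(x)=1$, and $|1-\bar c_0\eta|=1-a$ with $|\bar c_0\eta|=a$, so $\bar c_0\eta=a$.

Write $\psi=zk$. If $k$ is not a unimodular constant, then $b=|k(0)|<1$ and the bound (2) holds for $k$ (trivially if $k$ is constant), so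
$$\liminf_{r\to1}\frac{1-|k(rx)|}{1-r}\ge\frac{1-b}{1+b}>0 .$$
Since $1-|\psi(rx)|=(1-r)+r(1-|k(rx)|)$, this gives $D_\psi(x)>1$, a contradiction. So $\psi$ is a rotation, and $g=\frac{\psi+c_0}{1+\bar c_0\psi}$ is a disk automorphism.

**Step 6: conclusion.** If $a>0$, then $\bar c_0\eta=a$ means $\eta=c_0/|c_0|$. So $x=g^{-1}(\eta)$ is one fixed point that does not depend on $\zeta$. Then a.e. $\zeta\in E$ equals $f(x)$ for this one $x$, so $M_\alpha(E)=0$, a contradiction. If $a=0$, then $c_0=0$, $g=\psi$ is a rotation and $f=cz^2$. So equality in Theorem 2.3 holds if and only if $f=cz$ or $f=cz^2$ with $|c|=1$.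

If equality holds in Theorem 1 with $0<M_\alpha(E)<\infty$, then $\varphi(p)M_\alpha(E)\le M_\alpha(f^{-1}(E))=M_\alpha(E)$, so $\varphi(p)\le1$. But $\varphi$ is strictly concave on $[0,1]$ with $\varphi(0)=\varphi(1)=1$, so $\varphi(p)>1$ for $\frac12\le p<1$. Hence $p=1$, $a=1$, and $f$ is a rotation. Rotations give equality. $\blacksquare$

## 9. Inner functions with $f(0)=q$

Without $f(0)=0$ Theorem 1 fails already for disk automorphisms, which shrink some arcs and stretch others. The correct weight comes from composing with an automorphism that moves $q$ to $0$. Let $f$ be inner with $f(0)=q\in\mathbf D$, and $0<\alpha\le1$.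

**Step 1: reduction to Theorem 1.** Let $S(w)=\frac{w-q}{1-\bar qw}$ and $f_0=S\circ f$. Since $S$ is an automorphism of $\mathbf D$ and a homeomorphism of $\overline{\mathbf D}$, $f_0$ is inner, $f_0(0)=0$, and for $\zeta\in\partial\mathbf D$ we have $f(rx)\to\zeta$ if and only if $f_0(rx)\to S(\zeta)$. So $f^{-1}(E)=f_0^{-1}(S(E))$, and Theorem 1 gives
$$M_\alpha(f^{-1}(E))\ge M_\alpha(S(E)).$$

**Step 2: the measure of $S(E)$.** *This step shows that $S$ scales $M_\alpha$ by the $\alpha$-th power of a Poisson kernel.* On $\partial\mathbf D$ let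
$$h(\zeta)=\frac{1-|q|^2}{|1-\bar q\zeta|^2}=\frac{1-|q|^2}{|\zeta-q|^2},$$
a positive continuous function. Since $(\zeta-q)(1-\bar q\zeta')-(\zeta'-q)(1-\bar q\zeta)=(1-|q|^2)(\zeta-\zeta')$,
$$S(\zeta)-S(\zeta')=\frac{(1-|q|^2)(\zeta-\zeta')}{(1-\bar q\zeta)(1-\bar q\zeta')},\qquad|S(\zeta)-S(\zeta')|=\sqrt{h(\zeta)h(\zeta')}\,|\zeta-\zeta'| .$$
Fix $\varepsilon>0$ and partition $\partial\mathbf D$ into finitely many half-open arcs $I$ with $d_I\le h\le(1+\varepsilon)d_I$ on $I$ for some $d_I>0$. On $I$ the injective map $S$ multiplies distances by factors in $[d_I,(1+\varepsilon)d_I]$, so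
$$d_I^\alpha M_\alpha(E\cap I)\le M_\alpha(S(E\cap I))\le(1+\varepsilon)^\alpha d_I^\alpha M_\alpha(E\cap I),$$
and directly
$$d_I^\alpha M_\alpha(E\cap I)\le\int_{E\cap I}h^\alpha\,dM_\alpha\le(1+\varepsilon)^\alpha d_I^\alpha M_\alpha(E\cap I).$$
Combine and sum over $I$:
$$(1+\varepsilon)^{-\alpha}\int_Eh^\alpha\,dM_\alpha\le M_\alpha(S(E))\le(1+\varepsilon)^\alpha\int_Eh^\alpha\,dM_\alpha .$$
Letting $\varepsilon\to0$ gives $M_\alpha(S(E))=\int_E\big(\frac{1-|q|^2}{|\zeta-q|^2}\big)^\alpha dM_\alpha(\zeta)$, and with Step 1 this proves Theorem 2.4. $\blacksquare$
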